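\title{Small sub-Riemannian spheres need not be spheres}

\begin{abstract}
We construct a complete smooth sub-Riemannian structure of rank $4$ on $\mathbb{R}^6$ whose spheres centered at the origin are disconnected for all radii in a union of open intervals accumulating at $0$. Hence small sub-Riemannian spheres need not be homeomorphic to Euclidean spheres. The mechanism is that the distance from the origin has local maxima arbitrarily close to the origin. Products with Euclidean spaces give counterexamples in every dimension $n\ge 6$. The structure agrees to infinite order at the origin with a polynomial structure all of whose spheres centered at the origin are homeomorphic to $\mathbb{S}^5$.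
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a smooth connected manifold of dimension $n\ge2$. A \emph{sub-Riemannian structure} on $M$ is a pair $(\Delta,g)$, where $\Delta$ is a smooth subbundle of $TM$ and $g$ is a smooth metric on $\Delta$, subject to \emph{H\"ormander's condition}: at every $x\in M$, the local sections of $\Delta$ and their iterated Lie brackets span $T_xM$. (One also says that $\Delta$ is totally nonholonomic.) A \emph{horizontal path} is an absolutely continuous curve $\gamma$ on a compact interval with $\dot\gamma(t)\in\Delta(\gamma(t))$ for almost every $t$, and its length is $\int\sqrt{g(\dot\gamma,\dot\gamma)}\,dt$. The distance $d_{SR}(x,y)$ is the infimum of the lengths of horizontal paths from $x$ to $y$. By the Chow--Rashevsky theorem it is finite and induces the topology of $M$; in particular $d_{SR}(x,\cdot)$ is continuous. The structure is \emph{complete} if $(M,d_{SR})$ is a complete metric space. The sphere of center $x$ and radius $r>0$ is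
\[
S_{SR}(x,r)=\{y\in M:\ d_{SR}(x,y)=r\}.
\]
The following question is posed as open in \cite{course}.

\medskip
\noindent\textbf{Question.} \emph{Given a complete sub-Riemannian structure on $M$ and $x\in M$, is there $r_0>0$ such that $S_{SR}(x,r)$ is homeomorphic to $\mathbb{S}^{n-1}$ for all $r\in(0,r_0)$?}
\medskip

The simplest cases suggest that the answer is yes. If $\Delta=TM$, the structure is Riemannian and the exponential map at $x$ carries small Euclidean spheres onto small metric spheres. This settles $n=2$, because brackets of sections of a line field stay in the line field, so that H\"ormander's condition forces $\Delta=TM$. A second class of examples consists of structures with dilations.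

\begin{lemma}\label{lem:homog}
Let $\delta_\lambda(p_1,\dots,p_n)=(\lambda^{w_1}p_1,\dots,\lambda^{w_n}p_n)$ with $w_1,\dots,w_n>0$. Let $f$ be continuous on $\mathbb{R}^n$, positive on $\mathbb{R}^n\setminus\{0\}$, with $f(\delta_\lambda p)=\lambda f(p)$ for all $\lambda>0$. Then $\{f=r\}$ is homeomorphic to $\mathbb{S}^{n-1}$ for every $r>0$.
\end{lemma}

\begin{proof}
For $p\ne0$, both $\lambda\mapsto|\delta_\lambda p|$ and $\lambda\mapsto f(\delta_\lambda p)$ increase strictly from $0$ to $\infty$, so the orbit of $p$ meets each of $\mathbb{S}^{n-1}$ and $\{f=r\}$ exactly once. Hence $\xi\mapsto\delta_{r/f(\xi)}\xi$ is a continuous bijection from the compact space $\mathbb{S}^{n-1}$ onto the Hausdorff space $\{f=r\}$, and so a homeomorphism.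
\end{proof}

The lemma applies to the Heisenberg structure $\ker(dz-x\,dy+y\,dx)$ on $\mathbb{R}^3$ with metric $dx^2+dy^2$ and weights $(1,1,2)$. A general structure has at each point $x$ a homogeneous model, the \emph{nilpotent approximation}: in suitable coordinates centered at $x$ one expands a local orthonormal frame in Taylor series and keeps the leading terms with respect to dilations $\delta_\lambda$. It is tempting to expect that small spheres around $x$ have the topology of the spheres of the model. The weak point of this guess is that the distance from $x$ is only a continuous function, and a uniformly small change of a continuous function can change the topology of its level sets. We show that the guess is wrong.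

Write points of $\mathbb{R}^6$ as $(q_1,q_2,h,z)$ with $q_i=(x_i,y_i)\in\mathbb{R}^2$, $h,z\in\mathbb{R}$, and $r_i=|q_i|$. Put
\[
\omega_i=r_i^2\,(x_i\,dy_i-y_i\,dx_i),\qquad P(q_1)=x_1^4-y_1^4 .
\]
For $\varphi\in C^\infty(\mathbb{R})$ let
\[
\Delta_\varphi=\ker\bigl\{\,dh-\omega_1-\omega_2,\ \ dz-\bigl(P(q_1)+\varphi'(h)\bigr)\,\omega_2\,\bigr\},
\]
a distribution of rank $4$, and let $g$ be the restriction of $|dq_1|^2+|dq_2|^2$ to $\Delta_\varphi$.

\begin{theorem}\label{thm:A}
Let $\varphi(h)=e^{-1/h}\sin(1/h)$ for $h>0$ and $\varphi(h)=0$ for $h\le0$. Then $(\Delta_\varphi,g)$ is a complete sub-Riemannian structure on $\mathbb{R}^6$, and there are nonempty open intervals $J_k\subset(0,\infty)$ with $\sup J_k\to0$ such that $S_{SR}(0,r)$ is disconnected for every $r\in J_k$.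
\end{theorem}

Since $\mathbb{S}^5$ is connected, no $r_0$ as in the Question exists for this structure at $x=0$: the answer is negative.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] For every $n\ge6$ there are a complete sub-Riemannian structure of corank $2$ on $\mathbb{R}^n$ and nonempty open intervals $J_k\subset(0,\infty)$ with $\sup J_k\to0$ such that $S_{SR}(0,r)$ is not homeomorphic to $\mathbb{S}^{n-1}$ for any $r\in\bigcup_kJ_k$.
\item[(ii)] The structure of Theorem~\ref{thm:A} agrees to infinite order at $0$ with the polynomial structure $(\Delta_0,g)$ given by $\varphi=0$, all of whose spheres centered at $0$ are homeomorphic to $\mathbb{S}^5$. So the topology of small spheres around $x$ is determined neither by the $\infty$-jet of the structure at $x$ nor by its nilpotent approximation.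
\end{enumerate}
\end{theorem}

We make no claim about real-analytic structures or about the dimensions $3\le n\le5$.

Section~\ref{sec:structure} collects the basic properties of $(\Delta_\varphi,g)$. Section~\ref{sec:mechanism} explains why the distance from $0$ should have local maxima and isolates the two estimates that are needed; they are proved in Sections~\ref{sec:lower} and~\ref{sec:upper} and combined in Section~\ref{sec:pocket}. Sections~\ref{sec:proofA} and~\ref{sec:proofB} prove the two theorems.

\section{The structures $(\Delta_\varphi,g)$}\label{sec:structure}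

In the plane let $\omega=r^2(x\,dy-y\,dx)$, which is $r^4\,d\theta$ in polar coordinates. For an absolutely continuous planar curve $\gamma$ we write $\omega(\dot\gamma)$ for $\omega_{\gamma(t)}(\dot\gamma(t))$ and call $\Phi(\gamma)=\int\omega(\dot\gamma)\,dt$ the \emph{flux} of $\gamma$. Since $d\omega=4r^2\,dx\wedge dy$, the flux of a closed curve is a weighted enclosed area. The form $\omega$ is invariant under rotations about $0$ and vanishes on radial motion; moreover $\Phi(\lambda\gamma)=\lambda^4\Phi(\gamma)$ and
\begin{equation}\label{eq:omegabound}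
|\omega(\dot\gamma)|\le|\gamma|^3\,|\dot\gamma| .
\end{equation}

A curve $(\gamma_1,\gamma_2,H,Z)$ in $\mathbb{R}^6$ is horizontal for $\Delta_\varphi$ exactly when
\begin{equation}\label{eq:horizontal}
\dot H=\omega(\dot\gamma_1)+\omega(\dot\gamma_2),\qquad \dot Z=\bigl(P(\gamma_1)+\varphi'(H)\bigr)\,\omega(\dot\gamma_2),
\end{equation}
and its length is the Euclidean length of $(\gamma_1,\gamma_2)$ in $\mathbb{R}^4$. Any two absolutely continuous planar curves starting at $0$ have exactly one horizontal lift starting at $0\in\mathbb{R}^6$: integrate first $\dot H$, then $\dot Z$. Thus the function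
\[
f_\varphi=d_{SR}(0,\cdot)
\]
solves an isoperimetric problem: $f_\varphi(q_1,q_2,h,z)$ is the infimum of the lengths of curves in $\mathbb{R}^4$ from $0$ to $(q_1,q_2)$ along which two integrals take the prescribed values $h$ and $z$.

\begin{proposition}\label{prop:SR}
For every $\varphi\in C^\infty(\mathbb{R})$, the pair $(\Delta_\varphi,g)$ is a complete sub-Riemannian structure on $\mathbb{R}^6$.
\end{proposition}

\begin{proof}
Let $F=P(q_1)+\varphi'(h)$ and $W=\partial_h+F\partial_z$. The fields
\[
X_1=\partial_{x_1}-y_1r_1^2\partial_h,\quad Y_1=\partial_{y_1}+x_1r_1^2\partial_h,\quad X_2=\partial_{x_2}-y_2r_2^2W,\quad Y_2=\partial_{y_2}+x_2r_2^2W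
\]
are annihilated by both defining forms and project to the standard basis of $\mathbb{R}^4$, so they are a $g$-orthonormal frame of $\Delta_\varphi$. Let $\mathcal{L}$ be the Lie algebra they generate.

\emph{H\"ormander's condition.} As $\partial_x(xr^2)+\partial_y(yr^2)=4r^2$, we get $[X_1,Y_1]=4r_1^2\partial_h$, then $[X_1,[X_1,Y_1]]=8x_1\partial_h$ and $[X_1,[X_1,[X_1,Y_1]]]=8\partial_h$. The field $W$ commutes with $\partial_{x_2},\partial_{y_2}$ and annihilates functions of $q_2$, so the same computation gives $[X_2,[X_2,[X_2,Y_2]]]=8W$. Hence $\partial_h$ and $W-\partial_h=F\partial_z$ belong to $\mathcal{L}$. The function $F$ may vanish, so we differentiate it: for $V\in\{X_1,\partial_h\}$ and $G=G(q_1,h)$ we have $[V,G\partial_z]=(VG)\partial_z$, and therefore $(V_1\cdots V_jF)\,\partial_z\in\mathcal{L}$ for every word $V_1\cdots V_j$ in $X_1,\partial_h$. Expanding $\partial_{x_1}^4=(X_1+y_1r_1^2\partial_h)^4$ by the Leibniz rule writes $\partial_{x_1}^4$ as a combination, with smooth coefficients, of words of length at most $4$. Since $\partial_{x_1}^4F=24$,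 at every point some such word does not annihilate $F$. So at every point $\mathcal{L}$ spans $\partial_z$, $\partial_h$ and the frame, which is all of the tangent space.

\emph{Completeness.} Along horizontal curves of length at most $R$ from a given point, $\gamma_1$ and $\gamma_2$ are bounded, then $H$ is bounded by \eqref{eq:omegabound} and \eqref{eq:horizontal}, and then $Z$ is bounded, with bounds that depend only on the point, $R$ and $\varphi$. So closed $d_{SR}$-balls are bounded and closed in $\mathbb{R}^6$, hence compact, and every Cauchy sequence has a convergent subsequence.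
\end{proof}

\begin{lemma}\label{lem:basic}
Let $(\gamma_1,\gamma_2,H,Z)$ be a horizontal curve on $[0,T]$ starting at $0$, of length $L$, and let $L_i$ be the length of $\gamma_i$. Then
\[
L_1^2+L_2^2\le L^2,\qquad |\gamma_i|\le L_i,\qquad \int|\omega(\dot\gamma_i)|\,dt\le L_i^4,\qquad |P(\gamma_1)|\le L_1^4,\qquad |H|\le L^4 .
\]
If $\varphi(0)=0$, then
\begin{equation}\label{eq:secondform}
Z(T)-\varphi(H(T))=\int P(\gamma_1)\,\omega(\dot\gamma_2)\,dt-\int\varphi'(H)\,\omega(\dot\gamma_1)\,dt .
\end{equation}
\end{lemma}

\begin{proof}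
The first inequality is $|\int v\,dt|\le\int|v|\,dt$ for the vector $v=(|\dot\gamma_1|,|\dot\gamma_2|)$. The second holds because $\gamma_i(0)=0$, the third follows from it and \eqref{eq:omegabound}, and the fourth from $|P|\le r^4$. Then $|H|\le L_1^4+L_2^4\le L^4$. For \eqref{eq:secondform}, substitute $\varphi'(H)\,\omega(\dot\gamma_2)=\varphi'(H)\dot H-\varphi'(H)\,\omega(\dot\gamma_1)$ in \eqref{eq:horizontal} and integrate.
\end{proof}

All curves used below have length at most $2$, so only the values of $\varphi$ on $[-16,16]$ will matter. Only $\varphi'$ enters the structure, so $\varphi(0)=0$ is a normalization.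

To pass from small scales to unit scale, let
\[
\delta_\lambda(q_1,q_2,h,z)=(\lambda q_1,\lambda q_2,\lambda^4h,\lambda^8z),\qquad \varphi_\lambda(h)=\lambda^{-8}\varphi(\lambda^4h).
\]
Both $\omega$ and $P$ are homogeneous of degree $4$, and $\varphi'(\lambda^4h)=\lambda^4\varphi_\lambda'(h)$. So \eqref{eq:horizontal} shows that $\delta_\lambda$ maps horizontal curves of $\Delta_{\varphi_\lambda}$ bijectively onto those of $\Delta_\varphi$ and multiplies lengths by $\lambda$. Hence
\begin{equation}\label{eq:scaling}
f_\varphi(\delta_\lambda p)=\lambda\,f_{\varphi_\lambda}(p).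
\end{equation}

\section{The mechanism}\label{sec:mechanism}

\subsection*{Pockets}
A \emph{pocket} of a continuous function $f$ on $\mathbb{R}^n$ is a bounded open set $U$ together with a point $y\in U$ such that $f(y)>\max_{\partial U}f$. Then $f$ has a local maximum in $U$, and suitable level sets split.

\begin{lemma}\label{lem:pocket}
Let $(U,y)$ be a pocket of $f$ and $\max_{\partial U}f<r<f(y)$. If $S=\{f=r\}$ has a point outside $\overline U$, then $S$ is disconnected.
\end{lemma}

\begin{proof}
$S$ does not meet $\partial U$, so it is the disjoint union of the relatively open sets $S\cap U$ and $S\setminus\overline U$. The second is nonempty by assumption. Follow a ray from $y$ up to its first exit point from $U$: there $f<r$, while $f(y)>r$, so $f=r$ at some point of the ray in $U$.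
\end{proof}

Our task is to find pockets of $f_\varphi$ at arbitrarily small levels. We look for them near the plane $q_1=q_2=0$, where both planar components of a horizontal curve are closed.

\subsection*{Loops of maximal flux}
Let $c$ be the supremum of $\Phi(\gamma)$ over Lipschitz curves $\gamma:[0,1]\to\mathbb{R}^2$ with $\gamma(0)=\gamma(1)=0$ and $|\dot\gamma|\le1$ almost everywhere.

\begin{lemma}\label{lem:iso}
We have $0<c\le\frac1{32}$. Every absolutely continuous closed curve $\gamma$ based at $0$, of length $\ell$, satisfies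
\begin{equation}\label{eq:iso}
|\Phi(\gamma)|\le c\,\ell^4 .
\end{equation}
The supremum is attained by a curve $\gamma_*$, and
\[
|\dot\gamma_*|=1\ \text{a.e.},\qquad |\gamma_*(t)|\le\min(t,1-t),\qquad \int_0^1|\gamma_*|^3dt\le\tfrac1{32},\qquad \max|\gamma_*|\ge c^{1/3}.
\]
\end{lemma}

\begin{proof}
Every competitor has $|\gamma(t)|\le\min(t,1-t)$, so \eqref{eq:omegabound} gives $\Phi(\gamma)\le\int_0^1|\gamma|^3dt\le2\int_0^{1/2}t^3dt=\frac1{32}$. A circle of radius $a$ through $0$ with center $(a,0)$, traversed once counterclockwise, is $r=2a\cos\theta$ with $\theta$ increasing from $-\pi/2$ to $\pi/2$; so $\omega=r^4d\theta\ge0$ along it, and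
\begin{equation}\label{eq:circle}
\Phi=16a^4\int_{-\pi/2}^{\pi/2}\cos^4\theta\,d\theta=6\pi a^4 .
\end{equation}
Hence $c>0$. For \eqref{eq:iso}, reparametrize $\gamma$ with constant speed $\ell$ on $[0,1]$, which keeps the flux, divide by $\ell$, and reverse time if the flux is negative.

By the Arzel\`a--Ascoli and Banach--Alaoglu theorems, a maximizing sequence $\gamma^j$ has a subsequence converging uniformly to a competitor $\gamma_*$, with $\dot\gamma^j\to\dot\gamma_*$ weakly-$*$ in $L^\infty$. The integrand $\omega(\dot\gamma^j)$ is linear in $\dot\gamma^j$ with uniformly convergent coefficients, so $\Phi(\gamma_*)=c$. By \eqref{eq:iso} the length of $\gamma_*$ is at least $1$, which forces $|\dot\gamma_*|=1$ a.e. Finally $c\le\int_0^1|\gamma_*|^3dt\le\max|\gamma_*|^3$.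
\end{proof}

We fix $\gamma_*$ once and for all; its shape is not needed. The length of the shortest loop of flux $h>0$ is
\[
\rho(h)=(h/c)^{1/4}.
\]
This function is increasing and concave, $\rho(c)=1$, $\rho'(c)=\frac1{4c}$, and $\rho'\le\frac{2^{3/4}}{4c}\le\frac1{2c}$ on $[\frac c2,\infty)$.

\subsection*{Two cheap curves}
Let $\varphi(0)=0$ and consider a horizontal curve from $0$ to $(0,0,h,z)$ with $h>0$. By \eqref{eq:horizontal} and \eqref{eq:iso}, $h=\Phi(\gamma_1)+\Phi(\gamma_2)\le c(L_1^4+L_2^4)$, and by Lemma~\ref{lem:basic}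
\begin{equation}\label{eq:split}
\rho(h)^4\le L_1^4+L_2^4=(L_1^2+L_2^2)^2-2L_1^2L_2^2\le L^4-2L_1^2L_2^2 .
\end{equation}
Thus $f_\varphi(0,0,h,z)\ge\rho(h)$, and a curve of length exactly $\rho(h)$ moves in one plane only. There are two possibilities. If $\gamma_1=\rho(h)\gamma_*$ and $\gamma_2=0$, then $\dot Z=0$ and the endpoint is $(0,0,h,0)$. If $\gamma_1=0$ and $\gamma_2=\rho(h)\gamma_*$, then \eqref{eq:secondform} shows that the endpoint is $(0,0,h,\varphi(h))$. So in the half-plane $q_1=q_2=0$, $h>0$, the function $f_\varphi$ is at least $\rho(h)$, with equality along the two \emph{cheap curves} $z=0$ and $z=\varphi(h)$.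

This is the reason for the weight $r^2$ in $\omega$. For the Heisenberg form $x\,dy-y\,dx$ the maximal flux is proportional to $\ell^2$, the analogue of \eqref{eq:split} involves $L_1^2+L_2^2$, and every division of the flux between the two planes is equally cheap.

What does it cost to leave a cheap curve? Move the idle plane with speed of order $\beta$. The length grows by about $\beta^2$, since $\sqrt{1+\beta^2}\approx1+\beta^2/2$. The coordinate $z$ moves by about $\beta^4$: through $\omega(\dot\gamma_2)$ near the first curve, and through $P(\gamma_1)$ near the second. So a displacement $\zeta$ in $z$ should cost about $|\zeta|^{1/2}$.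

\subsection*{The model computation}
Suppose that the cheap curves cross at $h=c$ with a small slope $\mu=|\varphi'(c)|>0$. At depth $v=c-h>0$ below the crossing they are about $\mu v$ apart, and $\rho\approx1-\frac v{4c}$. Dropping constants and choosing the sign of $z$, we model $f_\varphi-1$ on the wedge $0\le z\le\mu v$ by
\[
u(v,z)=-v+\sqrt{\min(z,\mu v-z)} .
\]
On the two sides of the wedge, $u=-v\le0$. On the segment $v=\mu/2$ we have $\min(z,\mu v-z)\le\mu v/2=\mu^2/4$, so $u\le0$. But at the point $(\mu/8,\mu^2/16)$ of the midline, $u=-\mu/8+\mu/4=\mu/8>0$. So the triangle $\{0<v<\mu/2,\ 0<z<\mu v\}$ is a pocket, of depth of order $\mu$ and width of order $\mu^2$, in which $u$ rises to height of order $\mu$; see Figure~\ref{fig:wedge}. The square root is essential. A linear penalty $C\min(z,\mu v-z)\le C\mu v/2$ would be smaller than $v$ for small $\mu$, and $\mu$ is necessarily small here, because the $\varphi$ of Theorem~\ref{thm:A} becomes small after rescaling.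

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,yscale=1.5]
\fill[gray!25] (2,0) -- plot[domain=2:6,samples=30] (\x,{0.45*(6-\x)-0.02*(6-\x)*(6-\x)}) -- cycle;
\draw[very thick,->] (0.7,0) -- (7.6,0) node[right] {$h$};
\draw[very thick] plot[domain=1:7,samples=40] (\x,{0.45*(6-\x)-0.02*(6-\x)*(6-\x)});
\draw (2,0) -- (2,1.48);
\draw[dotted] (4.4,0) -- (4.4,0.67);
\fill (4.4,0.335) ellipse (0.05 and 0.043) node[left] {$y$};
\node[below] at (2,0) {$c-B\mu$};
\node[below] at (4.4,0) {$c-b\mu$};
\node[above] at (6.1,0.03) {$c$};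
\node[above right] at (2.8,1.2) {$z=\varphi(h)$};
\node[above] at (1.2,0) {$z=0$};
\end{tikzpicture}
\caption{The slice $q_1=q_2=0$ of the pocket $U$ (shaded), drawn in the $(h,z)$-plane for $\varphi'(c)=-\mu<0$ and not to scale. On the thick curves $z=0$ and $z=\varphi(h)$ the distance from the origin equals $(h/c)^{1/4}$. It is at most $1$ on the boundary of the shaded region and greater than $1$ at the point $y$ midway between the curves.}
\label{fig:wedge}
\end{figure}

A pocket in the slice is not yet a pocket in $\mathbb{R}^6$: the function $f_\varphi$ must also be small at the faces $|q_i|=s$ of a thickened triangle. Here the vanishing of $\omega$ at $0$ helps a second time. The last piece of $\gamma_*$, of length about $s$, carries flux only of order $s^4$; omitting it saves length $s$ and ends at distance $s$ from $0$. So $f_\varphi$ decreases like $-|q_1|$ near the first cheap curve and like $-|q_2|$ near the second. Every point of the triangle is within $O(\mu^2)$ of \emph{both} curves, at cost $O(\mu)$, and a gain $s$ equal to a large multiple of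 $\mu$ pays for that.

Two estimates are therefore needed: a lower bound at one point of the slice, and upper bounds near each cheap curve, with constants independent of $\varphi$.

\section{The lower bound}\label{sec:lower}

Put $\alpha=\frac1{40}$.

\begin{lemma}\label{lem:lower}
Let $\varphi(0)=0$ and $|\varphi'|\le1$ on $[-16,16]$. For $h\in[\frac c2,c]$, $z\in\mathbb{R}$ and $d=\min(|z|,|z-\varphi(h)|)$,
\[
f_\varphi(0,0,h,z)\ge\rho(h)+\min\{\tfrac12,\ \alpha\,d^{1/2}\}.
\]
\end{lemma}

\begin{proof}
Write $\rho=\rho(h)$, so $\frac12\le\rho^4\le1$. Take a horizontal curve from $0$ to $(0,0,h,z)$ of length $L<\rho+\frac12\le\frac32$; we must show $L\ge\rho+\alpha d^{1/2}$. By Lemma~\ref{lem:basic}, $|H|\le16$ along the curve, so $|\varphi'(H)|\le1$, and $L_i^4\le(\frac32)^4<6$.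

A nearly cheapest curve nearly stays in one plane. Indeed, \eqref{eq:split} gives $L=\rho+\varepsilon$ with $\varepsilon\ge0$ and $2L_1^2L_2^2\le L^4-\rho^4\le4L^3\varepsilon\le14\varepsilon$. It also gives $2\max(L_1,L_2)^4\ge\rho^4\ge\frac12$, so $\max(L_1,L_2)^2\ge\frac12$. Hence $\min(L_1,L_2)^2\le14\varepsilon$ and $\min(L_1,L_2)^4\le196\,\varepsilon^2$.

If $L_2\le L_1$, then \eqref{eq:horizontal} and Lemma~\ref{lem:basic} give $|z|\le(L_1^4+1)L_2^4\le7L_2^4$. If $L_1\le L_2$, then \eqref{eq:secondform} gives $|z-\varphi(h)|\le L_1^4L_2^4+L_1^4\le7L_1^4$. In both cases $d\le7\cdot196\,\varepsilon^2\le1600\,\varepsilon^2$, that is, $\varepsilon\ge\alpha d^{1/2}$.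
\end{proof}

\section{Upper bounds}\label{sec:upper}

\subsection*{Truncated loops}
We first make precise the gain from stopping early. The one thing to rule out is that $\gamma_*$ lingers near $0$ at the end; optimality forbids it.

\begin{lemma}\label{lem:trunc}
Let $\sigma>0$ with $\sigma^3\le c/2$, and let $\tau>0$ be the smallest number with $|\gamma_*(1-\tau)|=\sigma$. Then $\sigma\le\tau\le2\sigma$ and $|\Phi(\gamma_*|_{[0,1-\tau]})-c|\le2\sigma^4$.
\end{lemma}

\begin{proof}
Such $\tau$ exists since $\max|\gamma_*|\ge c^{1/3}>\sigma$, and $\tau\ge\sigma$ since $|\gamma_*(1-\tau)|\le\tau$. On $[1-\tau,1]$ we have $|\gamma_*|\le\sigma$, so the flux of this piece is at most $\sigma^3\tau$ in modulus. Replace the piece by the radial segment to $0$, which has length $\sigma$ and no flux. Then \eqref{eq:iso} gives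
\[
c-\sigma^3\tau\le c\,(1-(\tau-\sigma))^4\le c\,(1-(\tau-\sigma)),
\]
so $\tau-\sigma\le\sigma^3\tau/c\le\tau/2$. Thus $\tau\le2\sigma$ and $\sigma^3\tau\le2\sigma^4$.
\end{proof}

\begin{lemma}\label{lem:Gamma}
Let $h\in[\frac c2,\frac{3c}2]$ and $q\in\mathbb{R}^2$ with $s=|q|$, $s^3\le c/4$. There are $\lambda>0$, $\tau\in[0,3s]$ and a rotation $R$ such that $\Gamma=\lambda R\gamma_*|_{[0,1-\tau]}$ ends at $q$ and
\[
\tfrac12\le\lambda^4\le\tfrac74,\qquad |\dot\Gamma|=\lambda,\qquad \Phi(\Gamma)=h+e\ \text{ with }0\le e\le4s^4,\qquad \lambda(1-\tau)\le\rho(h)-s+\tfrac{s^4}c .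
\]
\end{lemma}

\begin{proof}
Put $\lambda^4=(h+2s^4)/c$; the slight excess over $h/c$ makes the error $e$ nonnegative. From $s^3\le c/4\le\frac1{128}$ we get $s\le\frac12$, so $2s^4\le c/4$ and $\lambda^4\in[\frac12,\frac74]$. If $s=0$, take $\tau=0$ and any $R$. Otherwise let $\sigma=s/\lambda\le2^{1/4}s$, so that $\sigma^3\le2s^3\le c/2$, take $\tau$ from Lemma~\ref{lem:trunc}, so that $\tau\le2\sigma\le3s$, and choose $R$ with $\lambda R\gamma_*(1-\tau)=q$. The flux of $\Gamma$ is within $2\lambda^4\sigma^4=2s^4$ of $\lambda^4c=h+2s^4$. Finally $\lambda\tau\ge\lambda\sigma=s$, and $\lambda=\rho(h+2s^4)\le\rho(h)+s^4/c$ because $\rho'\le\frac1{2c}$.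
\end{proof}

\subsection*{Tools for the idle plane}
While one plane follows $\Gamma$, the other must remove the excess $e$ in $h$, produce the prescribed $z$, and reach its own endpoint, all with small speed. For $A\in\mathbb{R}$ and a time interval $I$, the \emph{loop of flux $A$ on $I$} is the circle of radius $a=(|A|/6\pi)^{1/4}$ and center $(a,0)$, traversed once during $I$ from $0$ to $0$ with constant speed $2\pi a/|I|$, counterclockwise if $A>0$ and clockwise if $A<0$; it is constant if $A=0$. By \eqref{eq:circle} its flux is $A$, and $\omega$ has the sign of $A$ along it. It is $a$ times one of two fixed curves, so it depends continuously on $A$ in $W^{1,\infty}$, also at $A=0$.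

The rotation $R$ in Lemma~\ref{lem:Gamma} is dictated by $q$, so we need $P$ to be bounded away from $0$ somewhere on every rotated copy of $\gamma_*$. Let
\[
p_0=\min_{R\in SO(2)}\ \max_{t\in[0,1]}|P(R\gamma_*(t))|,\qquad \kappa_0=\frac{p_0}{32}.
\]
The minimum is attained by compactness, and $p_0\le\frac1{16}$ since $|P|\le r^4$. If $p_0=0$, some $R\gamma_*$ would lie in the union of the lines $y=\pm x$. Where $R\gamma_*\ne0$ it would move radially, and $\omega$ vanishes at $0$, so its flux $c$ would be $0$. Hence $p_0>0$.

\begin{lemma}\label{lem:upper}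
There are $\varepsilon_0\in(0,\frac c2]$ and $C_1\ge1$, depending only on $\gamma_*$, with the following property. Let $\varphi\in C^\infty(\mathbb{R})$ with $\varphi(0)=0$ and $|\varphi'|\le\kappa_0$ on $[-16,16]$. If $|q_1|$, $|q_2|$, $|h-c|$, $|z|$, $|z-\varphi(h)|$ are at most $\varepsilon_0$, then at $p=(q_1,q_2,h,z)$
\begin{align}
f_\varphi(p)&\le\rho(h)-|q_1|+C_1\bigl(|q_1|^2+|q_2|^2+|z|^{1/2}\bigr),\label{eq:U1}\\
f_\varphi(p)&\le\rho(h)-|q_2|+C_1\bigl(|q_1|^2+|q_2|^2+|z-\varphi(h)|^{1/2}\bigr).\label{eq:U2}
\end{align}
\end{lemma}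

\begin{proof}
The letter $C$ denotes constants depending only on $\gamma_*$. Fix $\nu\in(0,\frac1{10}]$ with $384\nu^4\le c/2$, and require $\varepsilon_0\le c/2$, $\varepsilon_0^3\le c/4$, $3\varepsilon_0\le\min(p_0/4,2\nu)$. Then Lemma~\ref{lem:Gamma} applies with $q=q_1$ or $q=q_2$, and $\tau\le\min(p_0/4,2\nu)$.

\emph{Reduction.} We build horizontal curves $(\gamma_1,\gamma_2,H,Z)$ on $[0,1-\tau]$ in which one planar component is $\Gamma$ and the other has speed at most $\beta$. Since $\lambda\ge\frac12$, the length is at most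
\[
(1-\tau)\sqrt{\lambda^2+\beta^2}\le\lambda(1-\tau)+\frac{\beta^2}{2\lambda}\le\rho(h)-s+\frac{s^4}c+\beta^2 .
\]
So it suffices to reach $p$ exactly with
\begin{equation}\label{eq:beta}
\beta\le C\bigl(|q_1|+|q_2|+|\zeta|^{1/4}\bigr),
\end{equation}
where $\zeta=z$ for \eqref{eq:U1} and $\zeta=z-\varphi(h)$ for \eqref{eq:U2}: then $\beta^2\le3C^2(|q_1|^2+|q_2|^2+|\zeta|^{1/2})$, and $s^4/c\le s^2/c$.

\emph{Proof of \eqref{eq:U1}.} Let $\gamma_1=\Gamma$ with $q=q_1$, $s=|q_1|$, and write $G(t)=P(\Gamma(t))+\varphi'(H(t))$, so that $\dot Z=G\,\omega(\dot\gamma_2)$. A loop of flux $A$ in the second plane changes $h$ by $A$ and $z$ by about $GA$. To control $h$ and $z$ separately we use two loops, at times when $G$ takes well separated values.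

Choose $t_R$ with $|P(R\gamma_*(t_R))|\ge p_0$. Along $R\gamma_*$ we have $|P|\le r^4\le r\le\min(t,1-t)$, so $p_0\le t_R\le1-p_0$. Let
\[
I_1=[t_R-\tfrac{p_0}8,\,t_R+\tfrac{p_0}8],\qquad I_2=[0,\tfrac{p_0}8],\qquad I_3=[1-\tfrac{p_0}2,\,1-\tfrac{p_0}4].
\]
Since $I_1\subset[\frac{7p_0}8,1-\frac{7p_0}8]$ and $\tau\le p_0/4$, these are disjoint subintervals of $[0,1-\tau]$, and $I_3$ is the last. On the disk $r\le\frac12$ we have $|\nabla P|\le4r^3\le\frac12$, so on $I_1$ the function $P(R\gamma_*)$ stays within $p_0/16$ of its value at $t_R$. It therefore has a constant sign $\varsigma=\pm1$ and modulus at least $p_0/2$, and $\varsigma P(\Gamma)=\lambda^4|P(R\gamma_*)|\ge p_0/4$ on $I_1$. On $I_2$, $|P(\Gamma)|\le2(p_0/8)^4\le p_0/32$.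

Let $A_0=\frac8{p_0}(|z|+e)$. For $|A|\le A_0$ let $\gamma_2$ be the loop of flux $-e-A$ on $I_2$, the loop of flux $A$ on $I_1$, linear from $0$ to $q_2$ on $I_3$, and constant otherwise. Both fluxes are at most $A_0+e\le C(|z|+s^4)$ in modulus, so the loops have speed at most $C(|z|^{1/4}+s)$, and the segment has speed $4|q_2|/p_0$. Thus \eqref{eq:beta} holds for all $|A|\le A_0$. Decreasing $\varepsilon_0$ we get $\beta\le1$, so the length is at most $\sqrt{\lambda^2+1}\le2$, and $|H|\le16$ by Lemma~\ref{lem:basic}. Then $|\varphi'(H)|\le p_0/32$, and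
\[
\varsigma G\ge\tfrac{7p_0}{32}\ \text{ on }I_1,\qquad |G|\le\tfrac{2p_0}{32}\ \text{ on }I_2 .
\]
This is where the smallness of $\varphi'$ is used. The motion on $I_3$ is radial, so the final value of $H$ is $(h+e)+A+(-e-A)=h$. Since $\omega(\dot\gamma_2)$ has constant sign on each loop, the final value of $Z$ is
\[
Z_A=A\,g_1+(-e-A)\,g_2=A(g_1-g_2)-e\,g_2,
\]
where $g_j$, which depends on $A$, lies between the minimum and the maximum of $G$ on $I_j$. Hence $\varsigma(g_1-g_2)\ge\frac{5p_0}{32}\ge\frac{p_0}8$ and $|g_2|\le1$. At $A=\varsigma A_0$ this gives $Z_A\ge(|z|+e)-e=|z|$, and at $A=-\varsigma A_0$ it gives $Z_A\le-|z|$. As $\gamma_2$ depends continuously on $A$ in $W^{1,\infty}$, the function $H$ depends continuously on $A$ in the uniform norm, and $Z_A=\int G\,\omega(\dot\gamma_2)\,dt$ is continuous in $A$. So $Z_A=z$ for some $|A|\le A_0$.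

\emph{Proof of \eqref{eq:U2}.} Let $\gamma_2=\Gamma$ with $q=q_2$, $s=|q_2|$. Now the second plane carries flux of order $1$, so by \eqref{eq:secondform} we can shift $z$ by parking $\gamma_1$ at a point where $P\ne0$. Going there radially creates no flux, and $P$ takes both signs, so both signs of $\zeta$ are accessible. Let $\chi:[0,1]\to[0,1]$ be continuous, equal to $0$ outside $[\nu,1-3\nu]$, equal to $1$ on $[2\nu,1-4\nu]$, and linear on the two remaining intervals. For $\eta\ge0$ and $\mathbf{e}\in\{(1,0),(0,1)\}$ let $\gamma_1$ be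
\begin{itemize}
\item the loop of flux $-e$ on $[0,\nu]$, of radius $(e/6\pi)^{1/4}\le s$;
\item $\eta\chi(t)\mathbf{e}$ on $[\nu,1-3\nu]$;
\item linear from $0$ to $q_1$ on $[1-3\nu,1-2\nu]$, and constant on $[1-2\nu,1-\tau]$.
\end{itemize}
After time $\nu$ the motion of $\gamma_1$ is radial, so the final value of $H$ is $-e+(h+e)=h$. On $[\nu,1-3\nu]$ we have $P(\gamma_1)=\pm\eta^4\chi^4$, with $+$ for $\mathbf{e}=(1,0)$ and $-$ for $\mathbf{e}=(0,1)$, and $\omega(\dot\Gamma)=\lambda^4\omega(\dot\gamma_*)$. By \eqref{eq:secondform},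
\[
Z(1-\tau)-\varphi(h)=\pm\eta^4\lambda^4k_0+E,\qquad k_0=\int_0^1\chi^4\,\omega(\dot\gamma_*)\,dt,
\]
\[
E=\int_{[0,\nu]\cup[1-3\nu,1-\tau]}P(\gamma_1)\,\omega(\dot\Gamma)\,dt-\int_0^\nu\varphi'(H)\,\omega(\dot\gamma_1)\,dt .
\]
The number $E$ does not depend on $\eta$ or $\mathbf{e}$, since neither $\gamma_1$ on the intervals of integration nor $H$ on $[0,\nu]$ does. We have $\int|\omega(\dot\Gamma)|\,dt\le\lambda^4/32\le1$ and $\int|\omega(\dot\gamma_1)|\,dt=e\le4s^4$, so $|H|\le16$ and $|\varphi'(H)|\le1$. Also $|P(\gamma_1)|\le(2s)^4$ on $[0,\nu]$ and $|P(\gamma_1)|\le|q_1|^4$ on $[1-3\nu,1-\tau]$. Hence $|E|\le20s^4+|q_1|^4$. The function $\chi$ differs from $1$ only on $[0,2\nu]\cup[1-4\nu,1]$, a set of measure $6\nu$ on which $|\gamma_*|\le4\nu$; so $k_0\ge c-6\nu(4\nu)^3\ge c/2$. Choose $\mathbf{e}$ according to the sign of $\zeta-E$, and $\eta$ with $\eta^4\lambda^4k_0=|\zeta-E|$. Then $Z(1-\tau)=z$ and $\eta^4\le\frac4c(|\zeta|+20s^4+|q_1|^4)$. The speed of $\gamma_1$ is at most $\max(2\pi s,\eta,|q_1|)/\nu$, which gives \eqref{eq:beta}.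
\end{proof}

\section{A pocket at unit scale}\label{sec:pocket}

\begin{proposition}\label{prop:pocket}
There is $\kappa>0$, depending only on $\gamma_*$, with the following property. If $\varphi\in C^\infty(\mathbb{R})$ satisfies $\varphi(0)=\varphi(c)=0$, $\varphi'(c)\ne0$, and $|\varphi'|,|\varphi''|\le\kappa$ on $[-16,16]$, then $f_\varphi$ has a pocket $(U,y)$ with $\max_{\partial U}f_\varphi<2$ and
\[
\overline U\subset\{\,|q_1|,|q_2|,|z|\le\varepsilon_0,\ \tfrac c2\le h\le c\,\}.
\]
\end{proposition}

\begin{proof}
Let $\mu=|\varphi'(c)|\in(0,\kappa]$. As in the model, the point $y$ will lie at depth $b\mu$, the region will have depth $B\mu$, and its radius in $q_1,q_2$ will be $D\mu$, where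
\[
b=\tfrac14\alpha^2c^2,\qquad B=b+24c^2C_1^2,\qquad D=C_1\sqrt{3B/2}.
\]
The wedge will have width at most $\frac32B\mu^2$, so $D\mu$ bounds the square-root terms in Lemma~\ref{lem:upper}, and $B\ge24c^2C_1^2$ is equivalent to $\frac B{4c}\ge D$. Choose $\kappa\le\kappa_0$ with
\[
B\kappa\le\varepsilon_0,\qquad D\kappa\le\varepsilon_0,\qquad \tfrac32B\kappa^2\le\varepsilon_0,\qquad 2C_1D^2\kappa<\tfrac18\alpha^2c .
\]

\emph{The wedge.} Let $0\le v\le B\mu$. Then $\kappa v\le\kappa B\mu\le\mu$, and Taylor's formula gives $|\varphi(c-v)+\varphi'(c)v|\le\frac12\kappa v^2\le\frac12\mu v$; this is the only use of the bound on $\varphi''$. Also $c-v\ge c/2$. With the properties of $\rho$ we obtain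
\begin{equation}\label{eq:wedge}
\tfrac12\mu v\le|\varphi(c-v)|\le\tfrac32\mu v,\qquad 1-\tfrac v{2c}\le\rho(c-v)\le1-\tfrac v{4c}.
\end{equation}
In particular $\varphi$ has no zero in $[c-B\mu,c)$. Put $s=D\mu$ and
\[
U=\{\,c-B\mu<h<c,\ \ z\text{ strictly between }0\text{ and }\varphi(h),\ \ |q_1|<s,\ \ |q_2|<s\,\},
\]
\[
y=\bigl(0,0,\,c-b\mu,\,\tfrac12\varphi(c-b\mu)\bigr).
\]
The set $U$ is open and bounded, and $y\in U$ because $0<b<B$. On $\overline U$ the corresponding weak inequalities hold, so $\rho(h)\le1$ and $|z|,|z-\varphi(h)|\le|\varphi(h)|\le\frac32B\mu^2\le\varepsilon_0$. Hence $\overline U$ lies in the stated set, Lemma~\ref{lem:upper} applies on $\overline U$, and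
\begin{equation}\label{eq:rootterm}
C_1|z|^{1/2}\le D\mu,\qquad C_1|z-\varphi(h)|^{1/2}\le D\mu,\qquad C_1(|q_1|^2+|q_2|^2)\le2C_1s^2 .
\end{equation}

\emph{The value at $y$.} Here $d=\frac12|\varphi(c-b\mu)|\ge\frac14b\mu^2$ by \eqref{eq:wedge}, so $\alpha d^{1/2}\ge\frac12\alpha\sqrt b\,\mu=\frac14\alpha^2c\mu$, and the last number is less than $\frac12$. Lemma~\ref{lem:lower} and \eqref{eq:wedge} give
\[
f_\varphi(y)\ge1-\frac{b\mu}{2c}+\frac{\alpha^2c\mu}4=1+\frac{\alpha^2c\mu}8 .
\]

\emph{The values on $\partial U$.} At a point of $\partial U=\overline U\setminus U$ one of the weak inequalities is an equality. If $h=c$, then $\varphi(h)=0$ and so $z=0$. This leaves five cases, and in each $f_\varphi\le1+2C_1s^2$ by \eqref{eq:rootterm} and the following.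
\begin{itemize}
\item $z=0$: use \eqref{eq:U1}; the square-root term vanishes.
\item $z=\varphi(h)$: use \eqref{eq:U2}; the square-root term vanishes.
\item $h=c-B\mu$: \eqref{eq:U1} and \eqref{eq:wedge} give $f_\varphi\le1-\frac{B\mu}{4c}+2C_1s^2+D\mu$, and $\frac B{4c}\ge D$.
\item $|q_1|=s$: \eqref{eq:U1} gives $f_\varphi\le1-D\mu+2C_1s^2+D\mu$.
\item $|q_2|=s$: \eqref{eq:U2} gives $f_\varphi\le1-D\mu+2C_1s^2+D\mu$.
\end{itemize}
The loss on the boundary is quadratic in $\mu$ and the gain at $y$ is linear: by the choice of $\kappa$,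
\[
\max_{\partial U}f_\varphi\le1+2C_1D^2\mu^2<1+\tfrac18\alpha^2c\mu\le\min\{f_\varphi(y),2\}.\qedhere
\]
\end{proof}

\section{Disconnected spheres: proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Let $\varphi$ be as in the theorem and $f=f_\varphi$. For $h>0$ each derivative of $\varphi=\operatorname{Im}e^{-(1-i)/h}$ is the imaginary part of a polynomial in $1/h$ times $e^{-(1-i)/h}$, so it tends to $0$ as $h\downarrow0$. Hence $\varphi$ is smooth with all derivatives zero at $0$, and the structure is complete by Proposition~\ref{prop:SR}.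

We move each zero of $\varphi$ to $h=c$ by a dilation. Put $h_k=\frac1{k\pi}$, $\lambda_k=(h_k/c)^{1/4}$ and $\varphi_k=\varphi_{\lambda_k}$. Then $\varphi_k(0)=0$ and $\varphi_k(c)=\lambda_k^{-8}\varphi(h_k)=0$. From $\varphi'(h)=h^{-2}e^{-1/h}\bigl(\sin\frac1h-\cos\frac1h\bigr)$ we get $\varphi'(h_k)=-(-1)^kh_k^{-2}e^{-1/h_k}$, so $\varphi_k'(c)=\lambda_k^{-4}\varphi'(h_k)\ne0$. Moreover $\varphi_k''(h)=\varphi''(\lambda_k^4h)$ and $\varphi_k'(0)=0$, so
\[
\sup_{[-16,16]}|\varphi_k''|=\sup_{|\eta|\le16\lambda_k^4}|\varphi''(\eta)|\to0,\qquad \sup_{[-16,16]}|\varphi_k'|\le16\sup_{[-16,16]}|\varphi_k''|\to0 .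
\]
Thus Proposition~\ref{prop:pocket} applies to $\varphi_k$ for all large $k$. Let $U_k$ and $y_k$ be the images under $\delta_{\lambda_k}$ of the set and the point it provides. By \eqref{eq:scaling}, $(U_k,y_k)$ is a pocket of $f$ with $\overline{U_k}\subset\{h>0\}$, and
\[
0<m_k:=\max_{\partial U_k}f<f(y_k)=:M_k,\qquad m_k<2\lambda_k,
\]
where $m_k>0$ because $0\notin\partial U_k$. The intervals $J_k=(m_k,\min(M_k,2m_k))$ are nonempty, and $\sup J_k\le4\lambda_k\to0$.

Let $r\in J_k$. The point with $q_1=(r,0)$, $q_2=0$, $h=z=0$ is the end of the horizontal segment $\gamma_1(t)=(tr,0)$, $\gamma_2=H=Z=0$, of length $r$, and $f\ge|q_1|$ by Lemma~\ref{lem:basic}. So this point lies on $S_{SR}(0,r)$, and it is outside $\overline{U_k}$ because $h=0$. By Lemma~\ref{lem:pocket}, $S_{SR}(0,r)$ is disconnected. \qed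

\begin{remark}
The sets provided by Proposition~\ref{prop:pocket} lie in a fixed bounded set, so the $U_k$ shrink to $0$, and $d_{SR}(0,\cdot)$ has local maxima arbitrarily close to $0$.
\end{remark}

\begin{remark}
The proof uses only that $\varphi(0)=\varphi'(0)=\varphi''(0)=0$ and that $\varphi$ has simple positive zeros tending to $0$. A real-analytic function whose zeros accumulate at $0$ vanishes identically near $0$; then the two cheap curves coincide there and there is no wedge. This is the point at which the construction needs a smooth, nonanalytic $\varphi$.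
\end{remark}

\section{Higher dimensions and jets: proof of Theorem~\ref{thm:B}}\label{sec:proofB}

\subsection*{Part (i)}
For $n=6$ this is Theorem~\ref{thm:A}. Let $n=6+j$ with $j\ge1$, and take on $\mathbb{R}^6\times\mathbb{R}^j$ the distribution $\Delta_\varphi\oplus T\mathbb{R}^j$ with the metric $g+|dw|^2$, where $w$ is the coordinate on $\mathbb{R}^j$ and $\varphi$ is as in Theorem~\ref{thm:A}. It has corank $2$ and satisfies H\"ormander's condition, since it contains the frame of $\Delta_\varphi$ and the fields $\partial_{w_i}$. Its distance is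
\[
d'\bigl((p,w),(p',w')\bigr)=\sqrt{d_{SR}(p,p')^2+|w-w'|^2}.
\]
Indeed, a horizontal path whose components have lengths $\ell_1,\ell_2$ has length at least $\sqrt{\ell_1^2+\ell_2^2}$, as in Lemma~\ref{lem:basic}, with equality when both components have constant speed on the same interval. So the structure is complete and its closed balls are compact. With $f,J_k,U_k,y_k$ as in Section~\ref{sec:proofA}, fix $r\in J_k$ and put
\[
V=\{f<r\}\subset\mathbb{R}^6,\qquad V'=\{f^2+|w|^2<r^2\},\qquad S'=\{f^2+|w|^2=r^2\}=S_{SR}(0,r).
\]

Connectedness no longer detects the defect. The open ball $V$ is path connected, and it is dense in $\{f\le r\}$: if $f(p)=r$, a path from $0$ to $p$ of length less than $r+\varepsilon$ passes through a point of $V$ within distance $2\varepsilon$ of $p$. So $\{f\le r\}$ is connected. Now $S'$ is the union, over unit vectors $\mathbf{u}\in\mathbb{R}^j$, of the graphs $w=\sqrt{r^2-f^2}\,\mathbf{u}$ over $\{f\le r\}$, which all contain $\{f=r\}\times\{0\}$; hence $S'$ is connected. What survives is the cavity in the ball, which $H_5$ records.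

We use Alexander duality with integer coefficients: if $K$ is a nonempty compact proper subset of $\mathbb{S}^N$, then
\[
\widetilde H_i(\mathbb{S}^N\setminus K)\cong\check H^{\,N-i-1}_{\mathrm{red}}(K),
\]
where the right side is reduced \v{C}ech cohomology. It depends only on the homeomorphism type of $K$ and agrees with reduced singular cohomology when $K$ is a sphere; in degree $0$ it is the group of locally constant functions $K\to\mathbb{Z}$ modulo constants, which is nonzero when $K$ is disconnected.

\emph{$H_5(V')\ne0$.} View $\mathbb{S}^6=\mathbb{R}^6\cup\{\infty\}$ and let $K=\mathbb{S}^6\setminus V=\{f\ge r\}\cup\{\infty\}$, a compact set that misses $0$. Since $f\le m_k<r$ on $\partial U_k$, we have $K\cap U_k=K\cap\overline{U_k}$, so this set is open and closed in $K$. It contains $y_k$ and misses $\infty$. Thus $K$ is disconnected and $H_5(V)\cong\check H^0_{\mathrm{red}}(K)\ne0$. The maps $(p,w)\mapsto(p,(1-\theta)w)$, $\theta\in[0,1]$, deformation retract $V'$ onto $V\times\{0\}$, so $H_5(V')\ne0$.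

\emph{Conclusion.} In $\mathbb{S}^n=\mathbb{R}^n\cup\{\infty\}$, the complement of $S'$ is the disjoint union of $V'$ and $\{f^2+|w|^2>r^2\}\cup\{\infty\}$. The first set is open, and so is the second, as the complement of a compact ball. Hence $H_5(V')$ is a direct summand of $H_5(\mathbb{S}^n\setminus S')$, which is therefore nonzero. If $S'$ were homeomorphic to $\mathbb{S}^{n-1}$, duality would give $H_5(\mathbb{S}^n\setminus S')\cong\widetilde H^{\,n-6}(\mathbb{S}^{n-1})=0$, a contradiction.

\subsection*{Part (ii)}
The defining forms of $\Delta_\varphi$ and $\Delta_0$ differ by $\varphi'(h)\,\omega_2$, and the metrics are given by the same formula. In terms of the orthonormal frames in the proof of Proposition~\ref{prop:SR}, the fields $X_1,Y_1$ are the same for both structures, while $X_2$ and $Y_2$ change by $-y_2r_2^2\varphi'(h)\partial_z$ and $x_2r_2^2\varphi'(h)\partial_z$. All derivatives of $\varphi'$ vanish at $h=0$, so the two frames have the same Taylor series at $0$. The structures therefore have the same $\infty$-jet at $0$, and the same nilpotent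 approximation, which is built from that Taylor series.

For $\varphi=0$ we have $\varphi_\lambda=0$, and \eqref{eq:scaling} reads $f_0(\delta_\lambda p)=\lambda f_0(p)$. By Lemma~\ref{lem:homog}, every sphere of $(\Delta_0,g)$ centered at $0$ is homeomorphic to $\mathbb{S}^5$, whereas by Theorem~\ref{thm:A} the structure $(\Delta_\varphi,g)$ has disconnected spheres of arbitrarily small radius. \qed

\begin{thebibliography}{1}

\bibitem{course}
\emph{Geometric control and sub-Riemannian geodesics},
\texttt{http://math.unice.fr/\allowbreak\%7Erifford/\allowbreak Papiers\_en\_ligne/\allowbreak COURSE\_CIRM\_trans.pdf}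

\end{thebibliography}
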